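\title{Simultaneous zeros of stochastic heat equations with Bessel bridge invariant measure}

\begin{abstract}
For $\delta\ge3$ we consider the stationary solution $u$ of the stochastic heat equation on $[0,1]$, driven by space--time white noise, whose invariant measure is the law of the $\delta$-dimensional Bessel bridge from $a>0$ to $a$; the equation has a repulsive drift $\kappa(\delta)u^{-3}$ for $\delta>3$ and a reflection at $0$ for $\delta=3$. We prove that, with positive probability, $u$ vanishes at $k$ distinct points at the same time if and only if $k(\delta-2)<4$. This confirms a conjecture on the maximal number of simultaneous zeros. The solution is a limit of finite-dimensional reversible gradient diffusions, and the proof uses the dynamics only through two inequalities involving $L^2$-gradients and the invariant measure. Absence of zeros, including the critical case $k(\delta-2)=4$, is a capacity estimate with a logarithmic gain from averaging over scales. Existence of zeros is a finite-energy estimate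 obtained from conditional Poincar\'e inequalities, scale by scale.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The equations}

Fix $a>0$, $T>0$ and $\delta\ge3$, and put
\[
\kappa=\kappa(\delta)=\frac{(\delta-1)(\delta-3)}{8}.
\]
Let $\mu=\mathbf P^\delta_{a,a}$ be the law on $C([0,1])$ of the $\delta$-dimensional Bessel bridge from $a$ to $a$ on $[0,1]$; its definition is recalled in Section~\ref{sec:bessel}. Let $W$ be a space--time white noise on $\mathbb R_+\times[0,1]$, so that $\iint\phi\,dW$ is a centered Gaussian variable with variance $\iint\phi^2\,ds\,dx$ for deterministic square-integrable $\phi$. We study a random field $u=(u_t(x))_{t\ge0,\,x\in[0,1]}$ with boundary values $u_t(0)=u_t(1)=a$ for all $t\ge0$ and initial condition $u_0$ of law $\mu$, independent of $W$. In both cases below, $u$ is continuous, nonnegative, and adapted to the filtration generated by $u_0$ and $W$.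

For $\delta>3$ the equation is
\begin{equation}\label{eq:spde}
\frac{\partial u}{\partial t}=\frac12\frac{\partial^2u}{\partial x^2}+\frac{\kappa}{u^3}+\dot W .
\end{equation}
This means that almost surely $u^{-3}\in L^1_{\mathrm{loc}}([0,\infty)\times(0,1))$ and that, for every $\varphi\in C^2_c((0,1))$ and $t\ge0$,
\begin{equation}\label{eq:weak}
\int_0^1u_t\varphi\,dx=\int_0^1u_0\varphi\,dx+\frac12\int_0^t\!\!\int_0^1u_s\varphi''\,dx\,ds+\kappa\int_0^t\!\!\int_0^1\frac{\varphi(x)}{u_s(x)^3}\,dx\,ds+\int_0^t\!\!\int_0^1\varphi(x)\,W(ds,dx).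
\end{equation}

For $\delta=3$ the constant $\kappa$ vanishes and the equation is the stochastic heat equation with reflection at $0$ of Nualart and Pardoux,
\begin{equation}\label{eq:refl}
\frac{\partial u}{\partial t}=\frac12\frac{\partial^2u}{\partial x^2}+\eta+\dot W .
\end{equation}
A solution is a pair $(u,\eta)$, where $\eta$ is a random nonnegative measure on $(0,\infty)\times(0,1)$, finite on $[0,t]\times[b,c]$ for all $t>0$ and $0<b<c<1$, such that \eqref{eq:weak} holds with the term containing $\kappa$ replaced by $\int_{(0,t]\times(0,1)}\varphi(x)\,\eta(ds,dx)$, and such that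
\[
\int_{(0,\infty)\times(0,1)}u\,d\eta=0 .
\]
The last condition says that $\eta$ pushes only where $u$ vanishes.

In both cases a solution exists and is pathwise unique (Nualart and Pardoux for $\delta=3$, Zambotti for $\delta>3$), and $u_t$ has law $\mu$ for every $t\ge0$. The form of the drift is explained by the invariant measure. Let $\gamma$ be the law of the Brownian bridge from $a$ to $a$ on $[0,1]$ and let
\[
V(r)=\kappa r^{-2}\quad(r>0),\qquad V(r)=+\infty\quad(r\le0).
\]
Then $\mu$ is proportional to $e^{-\int_0^1V(v)\,dx}\gamma(dv)$, see \eqref{eq:gibbs}, and $\kappa r^{-3}=-\frac12V'(r)$: equation \eqref{eq:spde} is the gradient dynamics in $L^2(0,1)$ associated with $\mu$. For $\delta=3$ the potential is a hard wall, and the drift becomes a reflection.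

\subsection{The result}

At a fixed time, $u_t$ is a Bessel bridge with positive endpoints and is almost surely strictly positive. Zeros can therefore occur only at exceptional random times, and one may ask how many can occur at once. Let
\[
\zeta(\delta)=\sup_{t\in(0,T]}\#\{x\in(0,1):u_t(x)=0\}.
\]
Dalang, Mueller and Zambotti proved that $\zeta(\delta)\le4/(\delta-2)$ almost surely for every $\delta\ge3$; that for $\delta\in[3,5]$ the solution has, with positive probability, a zero $(t,x)$ with $t>0$ and $x\in(0,1)$; and that for $\delta=3$, with positive probability, three zeros occur at the same time. The following conjecture is posed in \cite{ROP}.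

\begin{quote}
\textbf{Conjecture.} (1) For each $\delta\ge3$, almost surely $\zeta(\delta)<4/(\delta-2)$.\\
(2) $\mathbb P(\zeta(\delta)=1)>0$ for $\delta\in[4,6)$, $\mathbb P(\zeta(\delta)=2)>0$ for $\delta\in[10/3,4)$, and $\mathbb P(\zeta(\delta)=3)>0$ for $\delta\in[3,10/3)$.
\end{quote}

Since $\zeta(\delta)$ takes integer values, part (1) differs from the bound $\zeta(\delta)\le4/(\delta-2)$ exactly when $4/(\delta-2)$ is an integer, that is for $\delta\in\{3,10/3,4,6\}$. We prove the conjecture in the following sharper form, without using the results quoted above.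

\begin{theorem}\label{thm:main}
Let $\delta\ge3$, $a>0$, $T>0$ and let $k\ge1$ be an integer.
\begin{enumerate}
\item[(A)] If $k(\delta-2)\ge4$, then almost surely there is no $t\in[0,T]$ at which $u_t$ has $k$ distinct zeros in $(0,1)$.
\item[(B)] If $k(\delta-2)<4$ and $J_1,\dots,J_k\subset(0,1)$ are pairwise disjoint nondegenerate compact intervals, then with positive probability there is $t\in(0,T]$ such that $u_t$ has a zero in each of $J_1,\dots,J_k$.
\item[(C)] $\mathbb P(\zeta(\delta)=0)>0$.
\end{enumerate}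
\end{theorem}

\begin{corollary}\label{cor:conj}
For every integer $k\ge1$, $\mathbb P(\zeta(\delta)\ge k)>0$ if and only if $k<4/(\delta-2)$. Both parts of the conjecture hold.
\end{corollary}

\begin{proof}
The set $\{\zeta(\delta)\ge k\}$ is an event. Indeed $k$ distinct points of $(0,1)$ lie in disjoint compact intervals with rational endpoints, so it is the union, over $n$ and over such intervals $J_1,\dots,J_k$, of the sets where $\min_{t\in[1/n,T]}\max_i\min_{J_i}u_t=0$; these are measurable because $u$ is continuous and nonnegative. The equivalence is (A) and (B).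

If $\zeta(\delta)\ge4/(\delta-2)$, then $\zeta(\delta)\ge k$ with $k=\lceil4/(\delta-2)\rceil\ge1$, and $k(\delta-2)\ge4$; by (A) this has probability $0$. This is part (1). For $\delta$ in $[4,6)$, $[10/3,4)$, $[3,10/3)$ the number $4/(\delta-2)$ lies in $(k,k+1]$ with $k=1,2,3$ respectively. Then $\zeta(\delta)\le k$ almost surely by part (1), and $\mathbb P(\zeta(\delta)\ge k)>0$ by (B), which gives part (2).
\end{proof}

\subsection{Where the threshold comes from}\label{sec:heur}

The following count is only a heuristic, but every exponent in it reappears in the proof. Equation \eqref{eq:spde} is formally invariant under the substitution $u_t(x)\mapsto r^{-1}u_{r^4t}(r^2x)$: the terms $\partial_tu$, $\partial_x^2u$ and $u^{-3}$ are each multiplied by $r^3$, and $r^3\dot W(r^4t,r^2x)$ is again a white noise. So a value of size $r$ goes with a length $r^2$ and a duration $r^4$. Cut $[0,T]$ into about $r^{-4}$ time slots and $(0,1)$ into $r^{-2}$ cells. Under $\mu$ the variable $v(x)$ has a density with respect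 to $w^{\delta-1}dw$ that is bounded and positive near $w=0$, so $u\le r$ in a given cell and slot with probability of order $r^\delta$. The expected number of time slots together with $k$ well-separated cells in which $u\le r$ is then of order
\[
r^{-4}\bigl(r^{-2}r^{\delta}\bigr)^k=r^{k(\delta-2)-4}.
\]
One expects no $k$ simultaneous zeros if $k(\delta-2)>4$, and a positive probability of them if $k(\delta-2)<4$. In the critical case the count is of order one and decides nothing.

The same count for a Brownian motion in $\mathbb R^d$ and a ball of radius $\varepsilon$ gives $\varepsilon^{-2}\varepsilon^d$. Matching the time scales by $\varepsilon=r^2$, the set of functions with $k$ zeros looks like a point in dimension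
\[
d=\frac{k(\delta-2)}2 .
\]
The critical case corresponds to $d=2$, and planar Brownian motion does not hit points. This suggests the strict inequality in part (1) of the conjecture, and it suggests the method.

\subsection{Method and notation}

Section~\ref{sec:model} proves two inequalities for a reversible gradient diffusion in $\mathbb R^d$. The \emph{maximal inequality} bounds $\mathbb E\sup_{t\le T}F(Y_t)^2$ by the integrals of $F^2$ and $|\nabla F|^2$ against the invariant measure; it shows that a set is not hit as soon as there are test functions that are large on the set and have small energy. The \emph{energy criterion} bounds the time correlations of $h(Y_t)$ when $F\mapsto\int Fh$ is bounded in the energy norm; it shows that a set is hit, through a second-moment estimate. Both are tried out there on points in dimensions $2$ and $1$. Section~\ref{sec:bessel} collects what is needed about $\mu$, including a Poincar\'e inequality conditional on the path outside an interval. Section~\ref{sec:approx} approximates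 $u$ by finite-dimensional diffusions, transfers the two inequalities to $u$, and proves (C). After that the equation is no longer used: Sections~\ref{sec:A} and~\ref{sec:B} prove (A) and (B) by computations under $\mu$.

The hypothesis $\delta\ge3$ means $\kappa\ge0$, that is, $V$ is convex. Convexity is used in the convergence of the approximations, in a gradient bound for resolvents that is uniform along the approximation, and in the Poincar\'e inequality. The hypothesis $a>0$ keeps $u$ away from $0$ near the boundary.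

Throughout, $H=L^2(0,1)$ with norm $\|\cdot\|$ and scalar product $\langle\cdot,\cdot\rangle$, and $E_\mu$ is the expectation for $v\sim\mu$. We regard $C([0,1])$ as a subset of $H$. Its Borel sets are the traces of those of $H$, because the evaluations $v\mapsto v(x)$ are pointwise limits of local averages, which are continuous on $H$. We write $\|P-Q\|_{TV}=\sup_A|P(A)-Q(A)|$ and $r_j=2^{-j}$. The class $\mathcal F$ consists of the functions
\[
f(v)=\varphi(\langle v,\psi_1\rangle,\dots,\langle v,\psi_l\rangle),\qquad\psi_1,\dots,\psi_l\in H,\quad\varphi\in C^1_b(\mathbb R^l),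
\]
where $C_b^1$ means $C^1$, bounded and with bounded gradient; $C_b^\infty$ means smooth and bounded with all derivatives bounded. The gradient of $f$ is $\nabla f=\sum_i\partial_i\varphi\,\psi_i\in H$. Such an $f$ is bounded and Lipschitz on $H$, and $\nabla f:H\to H$ is bounded and continuous. Finally we fix the cutoff function
\[
\theta(s)=1\ \ (s\le1),\qquad\theta(s)=\cos^2\bigl(\tfrac\pi2(s-1)\bigr)\ \ (1<s<2),\qquad\theta(s)=0\ \ (s\ge2).
\]
It is $C^1$, satisfies $|\theta'|\le\pi/2\le2$, and $0<\theta<1$ on $(1,2)$.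

\section{Reversible gradient diffusions and a model problem}\label{sec:model}

\subsection{Two inequalities}

Call $\Phi:\mathbb R^d\to\mathbb R$ \emph{admissible} if it is smooth and convex, its derivatives of every order $\ge2$ are bounded, and $\int e^{-\Phi}dy<\infty$. Let $\mu_\Phi$ be the probability measure proportional to $e^{-\Phi}dy$, and consider
\begin{equation}\label{eq:sde}
dY_t=-\tfrac12\nabla\Phi(Y_t)\,dt+dB_t,\qquad\mathcal L=\tfrac12\Delta-\tfrac12\nabla\Phi\cdot\nabla ,
\end{equation}
with $B$ a Brownian motion in $\mathbb R^d$. The drift is globally Lipschitz, so for each path of $B$ and each starting point there is exactly one solution. We write $E_y$ when $Y_0=y$.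

\begin{lemma}\label{lem:fd}
Let $\Phi$ be admissible and let $Y$ solve \eqref{eq:sde} with $Y_0\sim\mu_\Phi$ independent of $B$.
\begin{enumerate}
\item[(a)] For every $T$, $(Y_{T-t})_{t\le T}$ has the law of $(Y_t)_{t\le T}$, and $Y$ is stationary.
\item[(b)] For $F\in C_b^1(\mathbb R^d)$,
\[
\mathbb E\sup_{t\le T}F(Y_t)^2\le2\int F^2\,d\mu_\Phi+18T\int|\nabla F|^2\,d\mu_\Phi .
\]
\item[(c)] For $F\in C_b^\infty(\mathbb R^d)$ the function $R(y)=\int_0^\infty e^{-t}E_y[F(Y_t)]\,dt$ is $C^2$, satisfies $|R|\le\sup|F|$ and $|\nabla R|\le\sup|\nabla F|$, and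
\[
\int\bigl(R^2+\tfrac12|\nabla R|^2\bigr)d\mu_\Phi=\int_0^\infty e^{-t}\,\mathbb E[F(Y_0)F(Y_t)]\,dt .
\]
\item[(d)] If $h$ is bounded and Borel and $|\int Fh\,d\mu_\Phi|\le C_*\bigl(\int(F^2+|\nabla F|^2)\,d\mu_\Phi\bigr)^{1/2}$ for all $F\in C^1_b(\mathbb R^d)$, then $\int_0^\infty e^{-t}\,\mathbb E[h(Y_0)h(Y_t)]\,dt\le2C_*^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathbb W$ be the law on $C([0,T];\mathbb R^d)$ of Brownian motion started from Lebesgue measure; it is invariant under time reversal because the heat kernel is symmetric. By Girsanov's theorem, and by It\^o's formula $\int_0^T\nabla\Phi(y_s)\cdot dy_s=\Phi(y_T)-\Phi(y_0)-\frac12\int_0^T\Delta\Phi(y_s)\,ds$, the law of $Y$ has a density with respect to $\mathbb W$ proportional to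
\[
\exp\Bigl(-\tfrac12\Phi(y_0)-\tfrac12\Phi(y_T)+\int_0^T\bigl(\tfrac14\Delta\Phi-\tfrac18|\nabla\Phi|^2\bigr)(y_s)\,ds\Bigr),
\]
which is also invariant under time reversal. In particular $Y_T\sim\mu_\Phi$ for every $T$, and stationarity follows from the Markov property.

(b) Mollifications of $F$ converge uniformly, and their gradients are uniformly bounded and converge pointwise, so we may assume $F\in C_b^\infty$. The generator $\mathcal LF$ cannot be controlled by $\nabla F$; the Lyons--Zheng decomposition removes it by running time in both directions. Let $M_t=F(Y_t)-F(Y_0)-\int_0^t\mathcal LF(Y_s)\,ds=\int_0^t\nabla F(Y_s)\cdot dB_s$, and let $\hat M$ be given by the first expression with $Y$ replaced by $\hat Y_t=Y_{T-t}$. By (a), $\hat M$ has the law of $M$. From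
\[
\hat M_{T-t}=F(Y_t)-F(Y_T)-\int_t^T\mathcal LF(Y_s)\,ds,\qquad\hat M_T=F(Y_0)-F(Y_T)-\int_0^T\mathcal LF(Y_s)\,ds
\]
we get $F(Y_t)-F(Y_0)=\frac12M_t+\frac12(\hat M_{T-t}-\hat M_T)$. Put $\sigma^2=\mathbb EM_T^2=T\int|\nabla F|^2d\mu_\Phi$. By Doob's inequality $\sup_{t\le T}|M_t|$ and $\sup_{t\le T}|\hat M_t|$ have $L^2$ norm at most $2\sigma$, so $\sup_{t\le T}|F(Y_t)-F(Y_0)|$ has $L^2$ norm at most $\frac12\cdot2\sigma+\frac12\cdot4\sigma=3\sigma$. Now use $(x+y)^2\le2x^2+2y^2$.

(c) For a fixed path of $B$, $Y-B$ solves an ordinary differential equation whose right-hand side is smooth and globally Lipschitz in the unknown, so $y\mapsto Y_t$ is smooth. For unit vectors $\xi,\xi'$, the derivatives $\mathcal J_t\xi=\partial_\xi Y_t$ and $\mathcal K_t=\partial_\xi\partial_{\xi'}Y_t$ solve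
\[
\dot{\mathcal J}=-\tfrac12\nabla^2\Phi(Y)\mathcal J,\quad\mathcal J_0=\mathrm{Id},\qquad\dot{\mathcal K}=-\tfrac12\nabla^2\Phi(Y)\mathcal K-\tfrac12\nabla^3\Phi(Y)(\mathcal J\xi,\mathcal J\xi'),\quad\mathcal K_0=0 .
\]
Since $\nabla^2\Phi\ge0$, the equation $\dot\chi=-\frac12\nabla^2\Phi(Y)\chi$ does not increase $|\chi|$. Hence $|\mathcal J_t\xi|\le1$ and, by variation of constants, $|\mathcal K_t|\le\frac t2\sup|\nabla^3\Phi|$. These bounds allow us to differentiate twice under the integral defining $R$, and give $R\in C^2$ and $|\nabla R|\le\sup|\nabla F|$.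

Under $E_y$, the Markov property shows that $e^{-t}R(Y_t)+\int_0^te^{-s}F(Y_s)\,ds$ equals the conditional expectation of $\int_0^\infty e^{-s}F(Y_s)\,ds$ given $(Y_s)_{s\le t}$, so it is a martingale. By It\^o's formula it differs from $\int_0^te^{-s}(\mathcal LR-R+F)(Y_s)\,ds$ by a martingale. The latter process is thus a continuous martingale of finite variation, hence zero; dividing by $t$ and letting $t\downarrow0$ gives $R-\mathcal LR=F$ at $y$. Let $\chi_\rho$ be smooth with compact support, $0\le\chi_\rho\le1$, $\chi_\rho=1$ on the ball of radius $\rho$, and $|\nabla\chi_\rho|\le C/\rho$. As $e^{-\Phi}\mathcal LR=\frac12\nabla\cdot(e^{-\Phi}\nabla R)$, integration by parts gives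
\[
\int\chi_\rho RF\,d\mu_\Phi=\int\chi_\rho\bigl(R^2+\tfrac12|\nabla R|^2\bigr)d\mu_\Phi+\tfrac12\int R\,\nabla\chi_\rho\cdot\nabla R\,d\mu_\Phi .
\]
Let $\rho\to\infty$, and note that $\int RF\,d\mu_\Phi=\int_0^\infty e^{-t}\mathbb E[F(Y_0)F(Y_t)]\,dt$.

(d) Let $Q(g,F)=\int_0^\infty e^{-t}\mathbb E[g(Y_0)F(Y_t)]\,dt$. By stationarity and the Cauchy--Schwarz inequality, $Q$ is a continuous bilinear form on $L^2(\mu_\Phi)$. For $F\in C_b^\infty$ and $R$ as in (c), the hypothesis applied to $R$ gives $|Q(h,F)|=|\int Rh\,d\mu_\Phi|\le\sqrt2\,C_*Q(F,F)^{1/2}$. Letting $F\to h$ in $L^2(\mu_\Phi)$ gives $Q(h,h)\le\sqrt2\,C_*Q(h,h)^{1/2}$.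
\end{proof}

A bound as in (d) is used through the second-moment method.

\begin{lemma}\label{lem:second}
Let $X$ be a stationary process with continuous paths in a metric space and let $h\ge0$ be bounded and Borel, with $\mathbb Eh(X_0)=c_0>0$ and $\int_0^\infty e^{-t}\mathbb E[h(X_0)h(X_t)]\,dt\le2C_*^2$. Then
\[
\mathbb P\bigl(\exists\,t\in[0,T]:h(X_t)>0\bigr)\ge\frac{c_0^2T}{4e^TC_*^2}.
\]
\end{lemma}

\begin{proof}
Let $\mathcal A=\int_0^Th(X_t)\,dt$. Then $\mathbb E\mathcal A=c_0T$ and, by stationarity and $h\ge0$,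
\[
\mathbb E\mathcal A^2=2\iint_{0\le s<t\le T}\mathbb E[h(X_0)h(X_{t-s})]\,ds\,dt\le2T\int_0^T\mathbb E[h(X_0)h(X_\tau)]\,d\tau\le2Te^T\cdot2C_*^2 .
\]
By the Cauchy--Schwarz inequality, $\mathbb P(\mathcal A>0)\ge(\mathbb E\mathcal A)^2/\mathbb E\mathcal A^2$.
\end{proof}

\subsection{Points in dimensions two and one}\label{sec:points}

Take $\Phi(y)=|y|^2/2$, so that $Y$ is the stationary Ornstein--Uhlenbeck process and $\mu_\Phi$ is the standard Gaussian measure.

\emph{In dimension $2$ the origin is not hit.} The natural test function at scale $2^{-j}$ is $F_j(y)=\theta(2^j|y|)$. It equals $1$ at the origin, and its gradient is bounded by $2^{j+1}$ and vanishes off the annulus $2^{-j}<|y|<2^{1-j}$. As the Gaussian density is at most $1/2\pi$,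
\[
\int|\nabla F_j|^2d\mu_\Phi\le4^{j+1}\cdot\frac{\pi4^{1-j}}{2\pi}=8 .
\]
The bound does not improve as $j\to\infty$: this is criticality, and a single scale proves nothing. But the annuli are disjoint, so the average $F=\frac1M\sum_{j=M+1}^{2M}F_j$ has $\int|\nabla F|^2d\mu_\Phi\le M^{-2}\cdot8M$. Moreover $F(0)=1$, and $\int F^2d\mu_\Phi\le\mu_\Phi(|y|\le2^{-M})\le4^{-M}/2$. By Lemma~\ref{lem:fd}(b),
\[
\mathbb P(\exists\,t\le T:Y_t=0)\le\mathbb E\sup_{t\le T}F(Y_t)^2\le4^{-M}+\frac{144\,T}{M}\longrightarrow0 .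
\]

\emph{In dimension $1$ the origin is hit with positive probability.} For $0<\varepsilon\le1$ let $h_\varepsilon=\mathbf 1_{[-\varepsilon,\varepsilon]}/\mu_\Phi([-\varepsilon,\varepsilon])$. Then $\int h_\varepsilon\,d\mu_\Phi=1$, while $\int h_\varepsilon^2\,d\mu_\Phi=1/\mu_\Phi([-\varepsilon,\varepsilon])$ is of order $\varepsilon^{-1}$; so the Cauchy--Schwarz inequality alone does not give a constant $C_*$ independent of $\varepsilon$. We compare consecutive scales instead. The difference $h_{\varepsilon/2}-h_\varepsilon$ has mean zero and is supported in $[-\varepsilon,\varepsilon]$, so we may subtract a constant from the test function. From $|F(y)-F(0)|^2\le|y|\int_{-\varepsilon}^\varepsilon F'^2$ we get the Poincar\'e inequality $\int_{-\varepsilon}^\varepsilon|F-F(0)|^2dy\le\varepsilon^2\int_{-\varepsilon}^\varepsilon F'^2dy$. The Gaussian density is bounded above and below on $[-1,1]$, so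
\[
\Bigl|\int F(h_{\varepsilon/2}-h_\varepsilon)\,d\mu_\Phi\Bigr|=\Bigl|\int(F-F(0))(h_{\varepsilon/2}-h_\varepsilon)\,d\mu_\Phi\Bigr|\le C\varepsilon\cdot\varepsilon^{-1/2}\Bigl(\int F'^2d\mu_\Phi\Bigr)^{1/2}.
\]
These bounds are summable over $\varepsilon=2^{-j}$, so the hypothesis of Lemma~\ref{lem:fd}(d) holds for all $h_{2^{-j}}$ with the same $C_*$. By Lemma~\ref{lem:second}, the decreasing events $\{\min_{t\le T}|Y_t|\le2^{-j}\}$ have probability at least some $c_1>0$, and on their intersection $Y$ hits $0$.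

The proofs of (A) and (B) follow these two computations, with the energy bound $\varepsilon^{d-2}$ and the increment bound $\varepsilon^{1-d/2}$ read through the dictionary $\varepsilon=r^2$, $d=k(\delta-2)/2$ of Section~\ref{sec:heur}. Three things are harder. First, the two inequalities must be proved for $u$. Second, in (A) the evaluation $v\mapsto v(x)$ has no gradient in $H$, so test functions must be built from local averages; a zero of $u_t$ at an exceptional time need not make the averages small at every scale, and the gradients at different scales no longer have disjoint supports. Third, in (B) a Poincar\'e inequality with a small constant is available only for the path in a short interval, conditionally on the outside, so the differences between scales must have \emph{conditional} mean zero.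

\section{Bessel bridges}\label{sec:bessel}

\subsection{Transition densities}

Let $\nu=\delta/2-1\ge\frac12$. The $\delta$-dimensional Bessel process $X$ is the Markov process on $[0,\infty)$ with continuous paths whose transition density with respect to $y^{\delta-1}dy$ is
\[
q_t(x,y)=t^{-\delta/2}e^{-(x^2+y^2)/2t}\,\tilde I(xy/t),\qquad\tilde I(z)=z^{-\nu}I_\nu(z)=c\int_{-1}^1(1-s^2)^{\nu-1/2}e^{zs}\,ds,
\]
where $I_\nu$ is the modified Bessel function and $c>0$ depends on $\nu$. We write $\mathrm P_w$, $\mathrm E_w$ when $X_0=w$. The function $q_t$ is symmetric and continuous on $[0,\infty)^2$. The function $\tilde I$ is even and convex, hence nondecreasing on $[0,\infty)$, and $c_\delta\le\tilde I(z)\le c_\delta e^z$ for $z\ge0$, with $c_\delta=\tilde I(0)$. Therefore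
\begin{equation}\label{eq:q}
c_\delta t^{-\delta/2}e^{-(x^2+y^2)/2t}\le q_t(x,y)\le c_\delta t^{-\delta/2},\qquad q_t(x,y)\ge e^{-y^2/2t}q_t(x,0).
\end{equation}
The Chapman--Kolmogorov equation $\int_0^\infty q_s(x,w)q_t(w,y)w^{\delta-1}dw=q_{s+t}(x,y)$ holds for all $x,y\ge0$; the boundary values follow by continuity, since $q_s$ and $q_t$ are bounded.

The Bessel bridge from $\alpha>0$ to $\beta>0$ on $[c,d]$ is the law on $C([c,d])$ under which $v(c)=\alpha$, $v(d)=\beta$ and, for $c<x_1<\dots<x_n<d$, the vector $(v(x_1),\dots,v(x_n))$ has density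
\begin{equation}\label{eq:fdd}
\frac{q_{x_1-c}(\alpha,w_1)\,q_{x_2-x_1}(w_1,w_2)\cdots q_{d-x_n}(w_n,\beta)}{q_{d-c}(\alpha,\beta)}\quad\text{with respect to }\prod_{i=1}^nw_i^{\delta-1}dw_i .
\end{equation}
The measure $\mu$ is the case $[c,d]=[0,1]$, $\alpha=\beta=a$. The product form gives the Markov property: under $\mu$, given $v$ outside finitely many open intervals with disjoint closures in $(0,1)$, the pieces of $v$ in these intervals are independent Bessel bridges between the endpoint values. The symmetry of $q$ shows that $\mu$ is invariant under $x\mapsto1-x$.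

We also use two pathwise comparisons for the process started at $w>0$. It solves $X_s=w+B'_s+\frac{\delta-1}2\int_0^sX_y^{-1}dy$ with $B'$ a one-dimensional Brownian motion, so $X_s\ge w+B'_s$. And $X^2$ solves $dR=\delta\,ds+2\sqrt R\,dB'$; by the comparison theorem for squared Bessel processes, solutions with the same start and the same $B'$ increase with $\delta$, and for the integer dimension $\lceil\delta\rceil$ the solution has the law of $|w\mathbf e+B|^2$, with $B$ a Brownian motion in $\mathbb R^{\lceil\delta\rceil}$ and $\mathbf e$ a unit vector. So there is a coupling with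
\begin{equation}\label{eq:dom}
X_s\le w+|B_s|\quad\text{for all }s\ge0 .
\end{equation}
The two comparisons give $\mathrm E_w|X_s-w|^p\le C_ps^{p/2}$ for all $p>0$, with $C_p$ independent of $w$.

\subsection{Small values and increments}\label{sec:small}

Let $J_1,\dots,J_k\subset(0,1)$ be disjoint compact intervals, numbered from left to right. Fix $\varepsilon_*\in(0,\frac14)$ such that the closed $\varepsilon_*$-neighborhoods $J_i'$ of the $J_i$ are pairwise disjoint and contained in $[2\varepsilon_*,1-2\varepsilon_*]$. From now on $C$ denotes a constant that may change from line to line and depends only on $\delta,a,T,k$, the $J_i$ and $\varepsilon_*$; $C_p$ may also depend on $p$. The time spent below a level $\rho$ near $J_i$ is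
\[
L^i_\rho(v)=\int_{J_i'}\mathbf 1_{\{v(z)\le\rho\}}\,dz .
\]
One expects $L^i_{\rho'}>0$ with probability of order $\rho'^{\,\delta-2}$, and on that event, for $\rho\ge\rho'$, $L^i_{\rho'}$ of order $\rho'^2$ and $L^i_\rho$ of order $\rho^2$; this predicts $E_\mu L^i_\rho L^i_{\rho'}\approx\rho'^{\,\delta}\rho^2$. The next lemma gives the upper bound, jointly for all intervals. It is the only place where the exponent $\delta$ enters the estimates of Sections~\ref{sec:A} and~\ref{sec:B}, apart from the normalization in \eqref{eq:phibound}.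

\begin{lemma}\label{lem:small}
Let $0<\rho'\le\rho$, let $P\subset\{1,\dots,k\}$, and let $x_i\in J_i'$ for $i\in P$. Then
\[
E_\mu\Bigl[\prod_{i\in P}\mathbf 1_{\{v(x_i)\le\rho'\}}\prod_{i\notin P}L^i_\rho L^i_{\rho'}\Bigr]\le C\,\rho'^{\,k\delta}\rho^{2(k-\#P)} .
\]
\end{lemma}

\begin{proof}
Write $L^i_\rho L^i_{\rho'}=\iint_{J_i'\times J_i'}\mathbf 1_{\{v(z)\le\rho\}}\mathbf 1_{\{v(y)\le\rho'\}}\,dz\,dy$ and use the density \eqref{eq:fdd} for the points $x_i$, $z_i$, $y_i$. The factors $q$ that belong to a gap between two different $J_i'$, or between some $J_i'$ and $\{0,1\}$, are bounded by \eqref{eq:q}, because these gaps have lengths bounded below. What remains is a product over $i$. For $i\in P$ the factor is $\int_0^{\rho'}w^{\delta-1}dw=\rho'^{\,\delta}/\delta$. For $i\notin P$ and $z\ne y$, we integrate first in the value $w$ at $z$, using $\int_0^\infty q_s(w,w')w^{\delta-1}dw=1$ and $q_s\le c_\delta s^{-\delta/2}$: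
\[
\int_0^{\rho'}\!\!\int_0^\rho q_{|z-y|}(w,w')\,w^{\delta-1}dw\,w'^{\,\delta-1}dw'\le\frac{\rho'^{\,\delta}}\delta\min\Bigl(1,\frac{c_\delta}\delta\Bigl(\frac{\rho^2}{|z-y|}\Bigr)^{\delta/2}\Bigr).
\]
The substitution $s=\rho^2s'$ gives $\int_{\mathbb R}\min(1,C(\rho^2/|s|)^{\delta/2})\,ds=\rho^2\int_{\mathbb R}\min(1,C|s'|^{-\delta/2})\,ds'$, and the last integral is finite because $\delta>2$. Integrating over $z$ and then $y$ gives the factor $C\rho'^{\,\delta}\rho^2$.
\end{proof}

\begin{lemma}\label{lem:incr}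
\begin{enumerate}
\item[(i)] $E_\mu|v(z)-v(y)|^p\le C_p|z-y|^{p/2}$ for $z,y\in\bigcup_iJ_i'$ and $p>0$.
\item[(ii)] Let $x\in\bigcup_iJ_i'$ and $w\in(0,1]$. Given $v(x)=w$, each of the processes $(v(x+s))_{0\le s\le\varepsilon_*}$ and $(v(x-s))_{0\le s\le\varepsilon_*}$ has a law bounded by $C$ times the law of $(X_s)_{0\le s\le\varepsilon_*}$ under $\mathrm P_w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $z<y$ we have $1-y\ge2\varepsilon_*$, so by \eqref{eq:fdd} and \eqref{eq:q} the density of $(v(z),v(y))$ is at most $Cq_z(a,w_1)q_{y-z}(w_1,w_2)$. Hence the expectation is at most $C\sup_{w>0}\mathrm E_w|X_{y-z}-w|^p$.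

(ii) By \eqref{eq:fdd}, given $v(x)=w$ the process on the right has density $q_{1-x-\varepsilon_*}(X_{\varepsilon_*},a)/q_{1-x}(w,a)$ with respect to $\mathrm P_w$. As $2\varepsilon_*\le1-x\le1$, \eqref{eq:q} bounds the numerator by $c_\delta\varepsilon_*^{-\delta/2}$ and bounds the denominator below by $c_\delta e^{-(1+a^2)/4\varepsilon_*}$. The process on the left is treated by the symmetry $x\mapsto1-x$, since also $x\ge2\varepsilon_*$.
\end{proof}

\subsection{The bridge as a log-concave measure}

Let $I=(c,d)$ be a bounded interval, $\alpha,\beta>0$, and let $\gamma^I$ and $\mu^I$ be the laws on $C(\bar I)$ of the Brownian bridge and of the Bessel bridge from $\alpha$ to $\beta$; the endpoints are omitted from the notation. We have $\gamma^I(\min v\le x)=e^{-2(\alpha-x)(\beta-x)/|I|}$ for $x\le\min(\alpha,\beta)$, so $\{\min v=0\}$ is $\gamma^I$-null. We claim that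
\begin{equation}\label{eq:gibbs}
\mu^I(dv)=\mathcal Z^{-1}e^{-\int_IV(v)\,dx}\,\gamma^I(dv),\qquad\mathcal Z\in(0,1].
\end{equation}
The starting point is the absolute continuity relation (Revuz--Yor, Chapter XI): on $\sigma(X_y:y\le s)$, $\mathrm P_\alpha$ has density
\[
(X_s/\alpha)^{\nu+1/2}\,e^{-\kappa\int_0^sX_y^{-2}dy}\,\mathbf 1_{\{X>0\text{ on }[0,s]\}}
\]
with respect to Brownian motion from $\alpha$; here $\frac12(\nu^2-\frac14)=\kappa$. Disintegrating Brownian motion according to its value at time $s=|I|$ and comparing the laws of $X_s$ gives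
\[
q_s(\alpha,\beta)\,(\alpha\beta)^{\nu+1/2}=(2\pi s)^{-1/2}e^{-(\alpha-\beta)^2/2s}\int e^{-\int_IV(v)\,dx}\,\gamma^I(dv)
\]
for almost every $\beta>0$. Both sides are continuous in $\beta$: on the right, write $v$ as an affine function plus a bridge from $0$ to $0$ and use dominated convergence off the null set $\{\min v=0\}$. So the identity holds for every $\beta>0$. By the Markov property of the Brownian bridge, under the right-hand side of \eqref{eq:gibbs} the vector $(v(x_1),\dots,v(x_n))$ has Lebesgue density proportional to $\prod_{i=1}^{n+1}q_{x_i-x_{i-1}}(w_{i-1},w_i)(w_{i-1}w_i)^{\nu+1/2}$, with $x_0=c$, $x_{n+1}=d$, $w_0=\alpha$, $w_{n+1}=\beta$. Each interior $w_i$ appears to the power $2\nu+1=\delta-1$, and we recover \eqref{eq:fdd}. In particular $\min v>0$ for $\mu^I$-almost every $v$.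

To reach the setting of Section~\ref{sec:model} we replace $V$ by smooth convex potentials and keep finitely many Fourier modes. Fix $\varrho\in C_c^\infty((0,1))$ with $\varrho\ge0$ and $\int\varrho=1$, and set
\[
g_n(r)=2\kappa\int_0^1\varrho(s)\Bigl(\bigl(r+\tfrac sn\bigr)^++\tfrac1n\Bigr)^{-3}ds\quad(\delta>3),\qquad g_n(r)=ne^{1/r}\mathbf 1_{\{r<0\}}\quad(\delta=3).
\]
In both cases $g_n\ge0$ is nonincreasing and belongs to $C_b^\infty(\mathbb R)$; for $\delta>3$ it is a mollification of the bounded nonincreasing function $2\kappa(r^++1/n)^{-3}$. For $r>0$ we have $g_n(r)\le2\kappa r^{-3}$ and $g_n(r)\to2\kappa r^{-3}$. Let $V_n(r)=\int_r^\infty g_n\ge0$. It is convex and Lipschitz, $V_n\le V$, and $V_n\to V$ on $(0,\infty)$ by dominated convergence. For $r<0$, $V_n(r)\to\infty$: if $\delta>3$ then $g_n=2\kappa n^3$ on $(-\infty,-1/n]$, and if $\delta=3$ then $V_n(r)=nV_1(r)$ with $V_1(r)>0$.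

Let $e^I_i(x)=\sqrt{2/|I|}\sin(i\pi(x-c)/|I|)$, $i\ge1$, be the Dirichlet eigenfunctions of $I$, let $\ell$ be the affine function with $\ell(c)=\alpha$, $\ell(d)=\beta$, and put $v^{(m)}=\ell+\sum_{i\le m}\langle v-\ell,e^I_i\rangle_{L^2(I)}\,e^I_i$. Define probability measures on $C(\bar I)$ by
\[
\mu^I_n\propto e^{-\int_IV_n(v)\,dx}\gamma^I,\qquad\mu^I_{n,m}\propto e^{-\int_IV_n(v^{(m)})\,dx}\gamma^I .
\]

\begin{lemma}\label{lem:approxmeas}
\begin{enumerate}
\item[(i)] $\|\mu^I_{n,m}-\mu^I_n\|_{TV}\to0$ as $m\to\infty$ for each $n$, and $\|\mu^I_n-\mu^I\|_{TV}\to0$ as $n\to\infty$.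
\item[(ii)] Under $\mu^I_{n,m}$ the vector $(\langle v-\ell,e^I_i\rangle_{L^2(I)})_{i\le m}$ has law $\mu_\Phi$ with
\[
\Phi(y)=\sum_{i\le m}\frac{i^2\pi^2}{2|I|^2}\,y_i^2+\int_IV_n\Bigl(\ell+\sum_{i\le m}y_ie^I_i\Bigr)dx .
\]
This $\Phi$ is admissible, and $\nabla^2\Phi\ge\pi^2|I|^{-2}\,\mathrm{Id}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The unnormalized densities are bounded by $1$ and the limits have positive integrals, so it suffices to prove convergence $\gamma^I$-almost everywhere. As $m\to\infty$, $v^{(m)}\to v$ in $L^2(I)$ and $V_n$ is Lipschitz. As $n\to\infty$: if $\min v>0$, then $\int_IV_n(v)\to\int_IV(v)$ by dominated convergence; if $\min v<0$, then $v\le-\epsilon$ on an interval of some length $\epsilon'>0$, and $\int_IV_n(v)\ge\epsilon'V_n(-\epsilon)\to\infty$; and $\min v=0$ is a null event.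

(ii) Under $\gamma^I$ the coefficients $\langle v-\ell,e^I_i\rangle_{L^2(I)}$ are independent centered Gaussian variables with variances $|I|^2/(i\pi)^2$, and the density of $\mu^I_{n,m}$ depends only on the first $m$ of them. The second term of $\Phi$ is nonnegative, convex and smooth, with bounded derivatives of every order $\ge1$, because $V_n'=-g_n\in C_b^\infty$.
\end{proof}

\subsection{A conditional Poincar\'e inequality}

Recall the Brascamp--Lieb inequality in its simplest form: if $\Phi$ is smooth and $\nabla^2\Phi\ge c\,\mathrm{Id}$ with $c>0$, then $\operatorname{Var}_{\mu_\Phi}(F)\le c^{-1}\int|\nabla F|^2d\mu_\Phi$ for $F\in C^1_b$. Since a convex potential only increases the Hessian, the Bessel bridge on a short interval has the same small Poincar\'e constant as the Brownian bridge, whatever the endpoint values.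

\begin{lemma}\label{lem:poincare}
Let $I$ be an open interval with $\bar I\subset(0,1)$ and let $\mathcal G=\sigma(v(y):y\in[0,1]\setminus I)$. For $f\in\mathcal F$,
\[
\operatorname{Var}_\mu(f\,|\,\mathcal G)\le\frac{|I|^2}{\pi^2}\,E_\mu\bigl[\|\mathbf 1_I\nabla f\|^2\,\big|\,\mathcal G\bigr].
\]
\end{lemma}

\begin{proof}
Given $\mathcal G$, the path $v|_{\bar I}$ has law $\mu^I$ with endpoint values $\alpha,\beta$ that are almost surely positive. Freeze $v$ outside $I$ and regard $f$ and $\Gamma=\|\mathbf 1_I\nabla f\|^2$ as bounded continuous functions on $L^2(I)$. The function $F(y)=f(\ell+\sum_{i\le m}y_ie^I_i)$ is in $C_b^1(\mathbb R^m)$, and $|\nabla F|^2=\sum_{i\le m}\langle\nabla f,e^I_i\rangle_{L^2(I)}^2\le\Gamma$ by Bessel's inequality. By Lemma~\ref{lem:approxmeas}(ii) and the Brascamp--Lieb inequality,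
\[
\int f(v^{(m)})^2d\mu^I_{n,m}-\Bigl(\int f(v^{(m)})\,d\mu^I_{n,m}\Bigr)^2\le\frac{|I|^2}{\pi^2}\int\Gamma(v^{(m)})\,d\mu^I_{n,m}.
\]
For a bounded continuous $G$ on $L^2(I)$, $\int G(v^{(m)})\,d\mu^I_{n,m}\to\int G\,d\mu^I_n$ as $m\to\infty$, by Lemma~\ref{lem:approxmeas}(i) and because $v^{(m)}\to v$ in $L^2(I)$; then $\int G\,d\mu^I_n\to\int G\,d\mu^I$. Apply this to $G=f,f^2,\Gamma$.
\end{proof}

\section{Approximation of the solution}\label{sec:approx}

In this section $I=(0,1)$ and $\alpha=\beta=a$, and we drop the superscript $I$: $e_i=\sqrt2\sin(i\pi x)$, $\mu_n$, $\mu_{n,m}$. Let $\lambda_i=i^2\pi^2/2$, let $\Pi_m$ be the orthogonal projection of $H$ onto the span of $e_1,\dots,e_m$, and let $S_t$ be the Dirichlet semigroup of $\frac12\partial_x^2$, so that $S_te_i=e^{-\lambda_it}e_i$. It preserves positivity, contracts the supremum norm, and is strongly continuous on $C_0=\{v\in C([0,1]):v(0)=v(1)=0\}$. The processes $B^i_t=\int_0^t\!\int_0^1e_i\,dW$ are independent Brownian motions. We approximate in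 two steps: first the singular drift is replaced by $\frac12g_n(u)$, then the equation is projected onto $m$ modes.

\subsection{Regularizing the drift}

Let
\[
Z_t=a+S_t(u_0-a)+\int_0^tS_{t-s}\,dW_s
\]
be the solution of the linear equation. It is continuous on $[0,\infty)\times[0,1]$, equals $a$ at $x=0,1$, satisfies \eqref{eq:weak} without the term containing $\kappa$, and its coordinates $Z^i=\langle Z-a,e_i\rangle$ solve $dZ^i=-\lambda_iZ^i\,dt+dB^i$. Let $u^n=Z+y^n$, where $y^n$ is the unique solution in $C([0,T]\times[0,1])$ of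
\[
y^n_t=\frac12\int_0^tS_{t-s}\,g_n(Z_s+y^n_s)\,ds ;
\]
it exists, path by path, by a fixed-point argument, since $g_n$ is bounded and Lipschitz. We have $y^n_t\in C_0$, and $y^n\ge0$ because $g_n\ge0$; thus $u^n\ge Z$.

The function $y^n$ is a strong solution. Let $y_i$ and $h_i$ be the coordinates of $y^n$ and of the bounded function $h=\frac12g_n(u^n)$. Then $\dot y_i=-\lambda_iy_i+h_i$, $y_i(0)=0$. Multiplying by $\lambda_iy_i$ and integrating gives $\int_0^T\lambda_i^2y_i^2\le\int_0^Th_i\lambda_iy_i$, hence $\int_0^T\lambda_i^2y_i^2\le\int_0^Th_i^2$. Summing over $i$,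
\begin{equation}\label{eq:strong}
y^n\in L^2(0,T;H^2\cap H^1_0)\cap W^{1,2}(0,T;H),\qquad\partial_ty^n=\tfrac12(y^n)''+\tfrac12g_n(u^n).
\end{equation}

\begin{lemma}\label{lem:penal}
For every $T$, $\sup_{t\le T}\|u^n_t-u_t\|\to0$ almost surely. In particular $u\ge Z$.
\end{lemma}

\begin{proof}
Let $z=u-u^n$, a continuous function on $[0,T]\times[0,1]$ that vanishes at $t=0$ and at $x=0,1$. The noise cancels when the weak formulations are subtracted: for $\varphi\in C^2_c((0,1))$,
\begin{equation}\label{eq:zweak}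
\langle z_t,\varphi\rangle=\frac12\int_0^t\langle z_s,\varphi''\rangle\,ds+\int_{(0,t]\times(0,1)}\varphi\,d\Gamma_n ,
\end{equation}
where $\Gamma_n=(\kappa u^{-3}-\frac12g_n(u^n))\,ds\,dx$ if $\delta>3$ and $\Gamma_n=\eta-\frac12g_n(u^n)\,ds\,dx$ if $\delta=3$. Only countably many $\varphi$ are used and all terms are right-continuous in $t$, so we work on one event of full probability where \eqref{eq:zweak} holds for all of them and all $t$. We would like to take $\varphi=z_t$ and use the monotonicity of $g_n$; since $z$ is only continuous, this is done mode by mode.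

\emph{The measure $\Gamma_n$ is finite.} By continuity and $a>0$, there is a random $b>0$ with $u\ge a/2$ on $[0,T]\times([0,b]\cup[1-b,1])$. On this set $u^{-3}$ is bounded if $\delta>3$, and $\eta$ vanishes if $\delta=3$, because $\int u\,d\eta=0$. On $[0,T]\times[b,1-b]$, $u^{-3}$ is integrable, respectively $\eta$ is finite, by definition of a solution.

\emph{Energy inequality.} Take $\varphi=\chi_je_i$ with $\chi_j\in C_c^2((0,1))$, $0\le\chi_j\le1$, $\chi_j=1$ at distance at least $1/j$ from $\{0,1\}$, $|\chi_j'|\le Cj$, $|\chi_j''|\le Cj^2$. Then $\varphi''=-2\lambda_i\chi_je_i+2\chi_j'e_i'+\chi_j''e_i$. On the two layers of width $1/j$ we have $|e_i|\le C_i/j$, so $2\chi_j'e_i'+\chi_j''e_i$ has $L^1$ norm bounded in $j$, while the supremum of $|z|$ over $[0,T]$ times the layers tends to $0$. Letting $j\to\infty$, the coordinate $z^i_t=\langle z_t,e_i\rangle$ satisfies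
\[
z^i_t=-\lambda_i\int_0^tz^i_s\,ds+\int_{(0,t]\times(0,1)}e_i\,d\Gamma_n .
\]
So $z^i$ is continuous and of bounded variation, and
\[
(z^i_t)^2=2\int_0^tz^i_s\,dz^i_s\le2\int_{(0,t]\times(0,1)}z^i_s\,e_i(y)\,\Gamma_n(ds,dy).
\]
Multiply by $e^{-2\lambda_i\tau}$ with $\tau>0$ and sum over $i$; the series $\sum_ie^{-2\lambda_i\tau}z^i_se_i(y)=(S_{2\tau}z_s)(y)$ converges uniformly, so $\|S_\tau z_t\|^2\le2\int_{(0,t]\times(0,1)}(S_{2\tau}z_s)(y)\,\Gamma_n(ds,dy)$. The set $\{z_s:s\le T\}$ is compact in $C_0$, so $S_{2\tau}z_s\to z_s$ in supremum norm, uniformly in $s$, as $\tau\downarrow0$. Hence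
\begin{equation}\label{eq:energy}
\|z_t\|^2\le2\int_{(0,t]\times(0,1)}z\,d\Gamma_n .
\end{equation}

\emph{The case $\delta>3$.} Almost everywhere $u>0$, and $G_n=\kappa u^{-3}-\frac12g_n(u)$ lies in $[0,\kappa u^{-3}]$ and tends to $0$. As $g_n$ is nonincreasing and $z\le u-Z$,
\[
z\bigl(\kappa u^{-3}-\tfrac12g_n(u^n)\bigr)=zG_n+\tfrac12(u-u^n)\bigl(g_n(u)-g_n(u^n)\bigr)\le(u-Z)^+G_n .
\]
Since $(u-Z)^+$ is bounded and $u^{-3}$ is integrable on $[0,T]\times(0,1)$, \eqref{eq:energy} and dominated convergence give $\sup_{t\le T}\|z_t\|^2\le2\int_0^T\!\int_0^1(u-Z)^+G_n\to0$.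

\emph{The case $\delta=3$.} Now $g_n(u)=0$, so $-zg_n(u^n)=(u-u^n)(g_n(u)-g_n(u^n))\le0$; and $\int z\,d\eta=-\int u^n\,d\eta$. Thus \eqref{eq:energy} gives
\[
\sup_{t\le T}\|z_t\|^2\le2\,\eta\bigl((0,T]\times(0,1)\bigr)\sup_{[0,T]\times[0,1]}(u^n)^- ,
\]
and it remains to show that $\sup(u^n)^-\to0$. This is a maximum principle: the penalization $g_n$ is large where $u^n$ is negative, and it has to beat the forcing, which we first make bounded by smoothing $Z$. Fix the sample point, let $\rho>0$, and let $\psi$ be a polynomial in $(t,x)$ with $|\psi-Z|\le\rho$ on $[0,T]\times[0,1]$. Put $\tilde u=y^n+\psi$. Then $|\tilde u-u^n|\le\rho$ and, by \eqref{eq:strong}, $\partial_t\tilde u=\frac12\tilde u''+\frac12g_n(u^n)+c$ with $c=\partial_t\psi-\frac12\psi''$, which is bounded by a constant $C_\rho$ independent of $n$. Let $p=(-3\rho-\tilde u)^+$. It vanishes at $t=0$, where $\tilde u=\psi\ge u_0-\rho\ge-\rho$, and at $x=0,1$, where $\tilde u=\psi\ge a-\rho$; so $p_t\in H^1_0$ for almost every $t$, with $p'=-\tilde u'\mathbf 1_{\{p>0\}}$.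 The functional $w\mapsto\frac12\|(-3\rho-w)^+\|^2$ is $C^1$ on $H$ with Lipschitz gradient $-(-3\rho-w)^+$, and $\tilde u\in W^{1,2}(0,T;H)$. So $\|p_t\|^2$ is absolutely continuous and, integrating by parts, for almost every $t$,
\[
\frac d{dt}\frac12\|p\|^2=-\langle p,\partial_t\tilde u\rangle=-\frac12\|p'\|^2-\bigl\langle p,\tfrac12g_n(u^n)+c\bigr\rangle .
\]
Where $p>0$ we have $u^n<-2\rho$, so $g_n(u^n)\ge ne^{-1/(2\rho)}\ge2C_\rho$ for $n$ large. For such $n$ the right-hand side is nonpositive, so $p\equiv0$ and $u^n\ge-4\rho$.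

Finally, $u^n\ge Z$ gives $u_t\ge Z_t$ almost everywhere for each $t$, and everywhere by continuity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(C)]
The set $\{\sup|v-a|<a/4\}$ has positive $\gamma$-measure and $d\mu/d\gamma>0$ on it, so $\sup|u_0-a|<a/4$ with positive probability; then $|S_t(u_0-a)|<a/4$ for all $t$. The stochastic convolution $G=\int_0^\cdot S_{\cdot-s}\,dW_s$ is a centered Gaussian element of the separable Banach space $C([0,T]\times[0,1])$, independent of $u_0$. It lies in the ball of radius $a/4$ around $0$ with positive probability: by separability some ball of radius $a/8$ has positive probability, so an independent copy $G'$ satisfies $\sup|G-G'|<a/4$ with positive probability, and $(G-G')/\sqrt2$ has the law of $G$. On the intersection of the two events, $u\ge Z\ge a/2$ on $[0,T]\times[0,1]$ by Lemma~\ref{lem:penal}, so $\zeta(\delta)=0$.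
\end{proof}

\subsection{Projecting onto finitely many modes}

Let $\Phi_{n,m}(y)=\sum_{i\le m}\lambda_iy_i^2+\int_0^1V_n(a+\sum_{i\le m}y_ie_i)\,dx$ be the admissible function of Lemma~\ref{lem:approxmeas}(ii). Since $-\frac12\partial_i\Phi_{n,m}(y)=-\lambda_iy_i+\frac12\langle g_n(a+\sum_{i'}y_{i'}e_{i'}),e_i\rangle$, equation \eqref{eq:sde} with $\Phi=\Phi_{n,m}$ and $B=(B^1,\dots,B^m)$ is the Galerkin projection of the equation for $u^n$. Started from the coordinates of $u_0$, it is close to $u^n$ but not stationary; started from $\mu_{\Phi_{n,m}}$, it is stationary. A coupling of the initial conditions gives both properties.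

\begin{proposition}\label{prop:galerkin}
On an extension of the probability space there are integers $m(n)$ and random functions $v_n\in C([0,1])$, independent of $W$, with law $\hat\mu_n=\mu_{n,m(n)}$, such that the following holds. Let $Y^n$ solve \eqref{eq:sde} with $\Phi=\Phi_{n,m(n)}$, $B=(B^1,\dots,B^{m(n)})$ and $Y^n_0=(\langle v_n-a,e_i\rangle)_{i\le m(n)}$, and let $X^n_t=a+\sum_{i\le m(n)}Y^{n,i}_te_i$. Then $Y^n_0\sim\mu_{\Phi_{n,m(n)}}$, and
\begin{equation}\label{eq:conv}
\sup_{t\le T}\|X^n_t-u_t\|\to0\ \text{in probability for all }T,\qquad\|\hat\mu_n-\mu\|_{TV}\to0,\qquad\mathbb P(v_n\ne u_0)\to0 .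
\end{equation}
In particular $u$ is a stationary process.
\end{proposition}

\begin{proof}
Let $\tilde X^{n,m}=a+\sum_{i\le m}\tilde Y^ie_i$, where $\tilde Y$ is the solution for $\Phi_{n,m}$ started from $(\langle u_0-a,e_i\rangle)_{i\le m}$. The noise cancels in $D=a+\Pi_m(u^n-a)-\tilde X^{n,m}$: we have $D_0=0$ and $\dot D=\frac12D''+\frac12\Pi_mG$ with $G=g_n(u^n)-g_n(\tilde X^{n,m})$, $|G|\le\sup g_n$. Let $\epsilon_m=\sup_{t\le T}\|(1-\Pi_m)(u^n_t-a)\|$, which tends to $0$ almost surely as $m\to\infty$ because $\{u^n_t:t\le T\}$ is compact in $H$. Since $D=(u^n-\tilde X^{n,m})-(1-\Pi_m)(u^n-a)$ and $g_n$ is nonincreasing,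
\[
\frac d{dt}\|D\|^2\le\langle D,G\rangle=\langle u^n-\tilde X^{n,m},G\rangle-\langle(1-\Pi_m)(u^n-a),G\rangle\le\epsilon_m\sup g_n .
\]
Hence $\sup_{t\le T}\|\tilde X^{n,m}_t-u^n_t\|\le\epsilon_m+(T\epsilon_m\sup g_n)^{1/2}\to0$ almost surely as $m\to\infty$. By this and Lemma~\ref{lem:approxmeas}(i) we can choose $m(n)$ with $\mathbb P(\sup_{t\le n}\|\tilde X^{n,m(n)}_t-u^n_t\|>1/n)\le1/n$ and $\|\mu_{n,m(n)}-\mu_n\|_{TV}\le1/n$. Then $\|\hat\mu_n-\mu\|_{TV}\to0$.

Let $p=d\mu/d\gamma$ and $p_n=d\hat\mu_n/d\gamma$. Take $U$ uniform on $[0,1]$ and $v_n'$ with law proportional to $(p_n-p)^+\gamma$ (arbitrary if $p_n=p$), independent of each other and of $(u_0,W)$. Set $v_n=u_0$ if $Up(u_0)\le p_n(u_0)$ and $v_n=v_n'$ otherwise. Then $v_n$ is independent of $W$, its law is $\min(p,p_n)\gamma+(p_n-p)^+\gamma=\hat\mu_n$, and $\mathbb P(v_n\ne u_0)\le\int(p-p_n)^+d\gamma=\|\hat\mu_n-\mu\|_{TV}$. The law of $Y^n_0$ is given by Lemma~\ref{lem:approxmeas}(ii). On $\{v_n=u_0\}$ we have $X^n=\tilde X^{n,m(n)}$, and Lemma~\ref{lem:penal}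 completes the proof of \eqref{eq:conv}. Each $X^n$ is stationary by Lemma~\ref{lem:fd}(a), so the finite-dimensional laws of $u$ in $H$, hence in $C([0,1])$, are invariant under time shifts.
\end{proof}

\subsection{The two inequalities for $u$}

\begin{proposition}[Maximal inequality]\label{prop:max}
For $f\in\mathcal F$,
\[
\mathbb E\sup_{t\le T}f(u_t)^2\le2E_\mu f^2+18T\,E_\mu\|\nabla f\|^2 .
\]
\end{proposition}

\begin{proof}
The function $F(y)=f(a+\sum_{i\le m(n)}y_ie_i)$ is in $C_b^1$, with $\partial_iF=\langle\nabla f,e_i\rangle$ and so $|\nabla F|\le\|\nabla f\|$. Lemma~\ref{lem:fd}(b) gives $\mathbb E\sup_{t\le T}f(X^n_t)^2\le2\mathbb Ef(X^n_0)^2+18T\,\mathbb E\|\nabla f(X^n_0)\|^2$. Let $n\to\infty$ using \eqref{eq:conv}: $f$ is bounded and Lipschitz on $H$, and $\nabla f$ is bounded and continuous.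
\end{proof}

\begin{proposition}[Energy criterion]\label{prop:energy}
Let $h$ be bounded and Borel on $C([0,1])$, and suppose
\begin{equation}\label{eq:finiteenergy}
|E_\mu[fh]|\le C_*\bigl(E_\mu f^2+E_\mu\|\nabla f\|^2\bigr)^{1/2}\qquad\text{for all }f\in\mathcal F .
\end{equation}
Then $\int_0^\infty e^{-t}\,\mathbb E[h(u_0)h(u_t)]\,dt\le2C_*^2$.
\end{proposition}

\begin{proof}
The hypothesis concerns $\mu$, while the resolvent identity is available for $\hat\mu_n$. The two are joined by total variation convergence, which is enough because the resolvents and their gradients are bounded uniformly in $n$; this is where the convexity of $\Phi_{n,m}$ is needed.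

Let $Q(g,w)=\int_0^\infty e^{-t}\mathbb E[g(u_0)w(u_t)]\,dt$, so that $|Q(g,w)|\le\|g\|_{L^2(\mu)}\|w\|_{L^2(\mu)}$. Let $w\in\mathcal F$ be given by a function $\varphi\in C_b^\infty$, and let $L=\sup\|\nabla w\|$. Let $R_n$ be the function of Lemma~\ref{lem:fd}(c) for $\Phi_{n,m(n)}$ and $F_n(y)=w(a+\sum_{i\le m(n)}y_ie_i)$, and put $f_n(v)=R_n((\langle v-a,e_i\rangle)_{i\le m(n)})$. Then $f_n\in\mathcal F$, $|f_n|\le\sup|w|$ and $\|\nabla f_n\|=|\nabla R_n|\le L$. By Lemma~\ref{lem:fd}(c), \eqref{eq:conv} and bounded convergence,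
\[
\int\bigl(f_n^2+\tfrac12\|\nabla f_n\|^2\bigr)d\hat\mu_n=\int_0^\infty e^{-t}\,\mathbb E[w(X^n_0)w(X^n_t)]\,dt\longrightarrow Q(w,w),
\]
and by the uniform bounds the left-hand side changes by $o(1)$ if $\hat\mu_n$ is replaced by $\mu$. As $v_n$ is independent of $W$, $f_n(v_n)=\int_0^\infty e^{-t}\mathbb E[w(X^n_t)\,|\,v_n]\,dt$. Therefore
\[
E_\mu[f_nh]=\int f_nh\,d\hat\mu_n+o(1)=\int_0^\infty e^{-t}\,\mathbb E[h(v_n)w(X^n_t)]\,dt+o(1)\longrightarrow Q(h,w);
\]
no continuity of $h$ is needed, because $\mathbb P(v_n\ne u_0)\to0$. Applying \eqref{eq:finiteenergy} to $f_n$ and letting $n\to\infty$ gives $|Q(h,w)|\le\sqrt2\,C_*Q(w,w)^{1/2}$. The functions $w$ are dense in $L^2(\mu)$: the coordinates $\langle v,e_i\rangle$ generate the Borel $\sigma$-field, and $C_c^\infty(\mathbb R^l)$ is dense in $L^2$ of the law of the first $l$ coordinates. Letting $w\to h$ in $L^2(\mu)$ gives $Q(h,h)\le\sqrt2\,C_*Q(h,h)^{1/2}$.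
\end{proof}

\section{Absence of simultaneous zeros}\label{sec:A}

Let $k(\delta-2)\ge4$. Any $k$ distinct points of $(0,1)$ lie in disjoint compact intervals with rational endpoints. So (A) follows if, for fixed disjoint compact intervals $J_1,\dots,J_k\subset(0,1)$,
\begin{equation}\label{eq:target}
\mathbb P\bigl(\exists\,t\in[0,T]:\ \min_{J_i}u_t=0\ \text{for }i=1,\dots,k\bigr)=0 .
\end{equation}
We use the notation of Section~\ref{sec:small}. Let $M\ge3$ be an integer with $2r_M^2\le\varepsilon_*$; it will tend to infinity, and constants do not depend on it.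

\subsection{Local averages and the plan}

For $j\ge M$ let $\Lambda^i_j=\{x\in r_j^2\mathbb Z:\operatorname{dist}(x,J_i)\le r_j^2\}$, a grid with at most $Cr_j^{-2}$ points, and let
\[
A_j(x)(v)=r_j^{-2}\int_{|z-x|\le r_j^2/2}v(z)\,dz,\qquad\bar A_j(x)(v)=r_j^{-2}\int_{|z-x|\le r_j^2}v(z)\,dz .
\]
These are continuous linear functionals on $H$ with $\|\nabla A_j(x)\|=r_j^{-1}$ and $\|\nabla\bar A_j(x)\|=\sqrt2\,r_j^{-1}$. The dimensionless quantity $A_j(x)/r_j$ has squared gradient $r_j^{-4}$, the inverse of the time scale found in Section~\ref{sec:heur}. All the windows of integration used below lie in $J_i'$. For $y\in J_i$ let $x_j(y)$ be a point of $r_j^2\mathbb Z$ nearest to $y$; it belongs to $\Lambda^i_j$.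

The analogue of the test function $F_j$ of Section~\ref{sec:points} detects whether, for each $i$, some average $A_j(x)$ with $x\in\Lambda^i_j$ is at most $Kr_j$. For a fixed $K$ a zero does not force this at a given scale $j$, and zeros occur at exceptional times, where nothing better than the maximal inequality is available. That inequality loses the factor $\|\nabla f\|^2$, a power of $2^M$. We can afford the loss if we ask only that a fixed proportion of the scales $j\in(M,2M]$ be good: failure at many scales at once has probability exponentially small in $M$, with a rate that grows with $K$. Step~1 replaces a zero of $u_t$ by a small average at the much finer scale $4M$; Step~2 shows that around a small average most scales are good; Step~3 is the capacity estimate.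

\subsection{Step 1: averages at a fine scale approximate point values}

Let $l\ge4M$, $x\in\Lambda^i_l$, $x'\in\Lambda^i_{l+1}$ with $|x-x'|\le r_l^2$, and $D=A_l(x)-A_{l+1}(x')$. Then $D(v)$ is the average of $v(z)-v(z')$ over $z,z'$ in the two windows, and $|z-z'|\le2r_l^2$; so Jensen's inequality and Lemma~\ref{lem:incr}(i) give $E_\mu|D|^p\le C_pr_l^p$ for $p\ge1$. Also $\|\nabla D\|\le r_l^{-1}+r_{l+1}^{-1}=3r_l^{-1}$. Let $\lambda=r_l^{3/4}$ and $f=1-\theta(|D|/\lambda)\in\mathcal F$. Then $f=1$ where $|D|\ge2\lambda$, $f^2\le\mathbf 1_{\{|D|\ge\lambda\}}$, and $\|\nabla f\|\le6\lambda^{-1}r_l^{-1}\mathbf 1_{\{|D|\ge\lambda\}}$. By Proposition~\ref{prop:max} and Markov's inequality with $p=26$,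
\[
\mathbb P\bigl(\exists\,t\le T:|D(u_t)|\ge2r_l^{3/4}\bigr)\le Cr_l^{-7/2}\mu\bigl(|D|\ge r_l^{3/4}\bigr)\le Cr_l^{-7/2}r_l^{26/4}=Cr_l^3 .
\]
For each $l$ there are at most $Cr_l^{-2}$ such pairs $(x,x')$, since each $x$ has at most nine partners $x'$. Summing over pairs and over $l\ge4M$, we find an event $\Omega_1$ with $\mathbb P(\Omega_1^c)\le Cr_{4M}$ on which $|D(u_t)|<2r_l^{3/4}$ for all these $D$ and all $t\le T$. For $y\in J_i$ we have $|x_l(y)-x_{l+1}(y)|\le r_l^2$, and $A_l(x_l(y))(u_t)\to u_t(y)$ as $l\to\infty$ by continuity. Telescoping, on $\Omega_1$, for all $t\le T$ and $y\in\bigcup_iJ_i$,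
\begin{equation}\label{eq:step1}
|A_{4M}(x_{4M}(y))(u_t)-u_t(y)|\le\sum_{l\ge4M}2r_l^{3/4}=\frac{2\cdot2^{-3M}}{1-2^{-3/4}}\le5\cdot2^{-3M}\le r_{2M},
\end{equation}
where the last inequality uses $M\ge3$.

\subsection{Step 2: most scales are good}

Let $B$ be a Brownian motion in $\mathbb R^{\lceil\delta\rceil}$ started at $0$ and $\Xi=\sup_{s\le1}|B_s|$, which has exponential moments. Fix $K_1\ge1$, depending only on $\delta$, with $e^{-K_1/4}\,\mathbb Ee^\Xi\le2^{-22}$. For $x\in\Lambda^i_{4M}$ let
\[
\Sigma(x)=\frac1M\sum_{j=M+1}^{2M}\frac{\bar A_j(x)}{r_j},\qquad U_x=\theta\Bigl(\frac{A_{4M}(x)}{r_{2M}}\Bigr)\Bigl(1-\theta\Bigl(\frac{\Sigma(x)}{K_1}\Bigr)\Bigr)\in\mathcal F .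
\]
The function $U_x$ equals $1$ exactly when the fine average is at most $r_{2M}$ and $\Sigma(x)\ge2K_1$. Both $U_x$ and $\nabla U_x$ vanish off the set $G_x=\{A_{4M}(x)\le2r_{2M},\ \Sigma(x)\ge K_1\}$, and $\|\nabla U_x\|\le2r_{2M}^{-1}r_{4M}^{-1}+2\sqrt2\,r_{2M}^{-2}\le5\cdot2^{6M}$. By Proposition~\ref{prop:max},
\[
\mathbb P\bigl(\exists\,t\le T:U_x(u_t)=1\bigr)\le C\,2^{12M}\mu(G_x).
\]

We claim that $\mu(G_x)\le C2^{-22M}$. By Jensen's inequality and Lemma~\ref{lem:incr}(i) with $p=11$,
\[
\mu\bigl(|A_{4M}(x)-v(x)|\ge r_{2M}\bigr)\le C(r_{4M}/r_{2M})^{11}=C2^{-22M}.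
\]
On the remaining part of $G_x$, $v(x)\le3r_{2M}\le1$. Put $s^\pm_j=\sup_{0\le s\le r_j^2}v(x\pm s)$. Then $\bar A_j(x)\le s_j^++s_j^-$, so on $G_x$ one of the two sums $\sum_{j=M+1}^{2M}s^\pm_j/r_j$ is at least $K_1M/2$. Condition on $v(x)=w\le3r_{2M}$. By Lemma~\ref{lem:incr}(ii) and \eqref{eq:dom}, it suffices to bound the probability that $\sum_{j=M+1}^{2M}s_j/r_j\ge K_1M/2$, where $s_j=w+\sup_{s\le r_j^2}|B_s|$. To make the scales independent, let
\[
\xi_l=r_l^{-1}\sup_{r_{l+1}^2\le s\le r_l^2}\bigl|B_s-B_{r_{l+1}^2}\bigr|\quad(M<l<2M),\qquad\xi_{2M}=r_{2M}^{-1}\sup_{s\le r_{2M}^2}|B_s| .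
\]
These variables are independent and, by Brownian scaling, stochastically dominated by $\Xi$. The triangle inequality along the times $r_{2M}^2<\dots<r_j^2$ gives $s_j\le w+\sum_{l=j}^{2M}r_l\xi_l$. Since $\sum_{j\le2M}r_j^{-1}\le2^{2M+1}$ and $\sum_{j\le l}r_l/r_j\le2$,
\[
\sum_{j=M+1}^{2M}\frac{s_j}{r_j}\le w\,2^{2M+1}+2\sum_{l=M+1}^{2M}\xi_l\le6+2\sum_{l=M+1}^{2M}\xi_l .
\]
The exponential Markov inequality gives $\mathbb P(\sum_l\xi_l\ge K_1M/4-3)\le e^3\bigl(e^{-K_1/4}\mathbb Ee^\Xi\bigr)^M\le e^32^{-22M}$. This proves the claim.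

There are at most $C2^{8M}$ points $x$. So the event $\Omega_2$ that $U_x(u_t)<1$ for all $i$, all $x\in\Lambda^i_{4M}$ and all $t\le T$ satisfies
\begin{equation}\label{eq:step2}
\mathbb P(\Omega_2^c)\le C\,2^{(8+12-22)M}=C\,2^{-2M}.
\end{equation}

\subsection{Step 3: the logarithmic capacity estimate}

Let $K=4kK_1$. For $M<j\le2M$ define
\[
S^i_j=\sum_{x\in\Lambda^i_j}\theta\Bigl(\frac{A_j(x)}{Kr_j}\Bigr),\qquad F^i_j=1-\theta(1+S^i_j),\qquad F_j=\prod_{i=1}^kF^i_j,\qquad F=\frac1M\sum_{j=M+1}^{2M}F_j .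
\]
Then $F\in\mathcal F$ and $0\le F^i_j\le1$; $F^i_j=1$ if $A_j(x)\le Kr_j$ for some $x\in\Lambda^i_j$, and $F^i_j=0$ if $S^i_j=0$. All estimates go through the counting variables $N^i_j=\#\{x\in\Lambda^i_j:A_j(x)\le2Kr_j\}$. If $N^i_j=0$ then $S^i_j=0$, so $F^i_j\le\mathbf 1_{\{N^i_j\ge1\}}\le N^i_j$. The vectors $\nabla A_j(x)$, $x\in\Lambda^i_j$, are orthogonal because the windows do not overlap, and only the points counted by $N^i_j$ contribute to $\nabla S^i_j$. Hence
\[
\|\nabla F^i_j\|\le2\|\nabla S^i_j\|\le2\cdot\frac2{Kr_j}\cdot\frac{(N^i_j)^{1/2}}{r_j}\le r_j^{-2}N^i_j,\qquad\|\nabla F_j\|\le\sum_i\|\nabla F^i_j\|\prod_{i'\ne i}F^{i'}_j\le k\,r_j^{-2}\prod_{i=1}^kN^i_j .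
\]
For $v\ge0$, if the average of $v$ over a window of length $r_j^2$ is at most $2Kr_j$, then by Markov's inequality $v\le4Kr_j$ on a part of the window of measure at least $r_j^2/2$. Thus $N^i_j\le2r_j^{-2}L^i_{4Kr_j}$ $\mu$-almost surely. For $j\le l$, Lemma~\ref{lem:small} with $P=\emptyset$, $\rho=4Kr_j$, $\rho'=4Kr_l$ gives
\begin{equation}\label{eq:NN}
E_\mu\prod_{i=1}^kN^i_jN^i_l\le C\bigl(r_j^{-2}r_l^{-2}\,r_l^\delta\,r_j^2\bigr)^k=Cr_l^{k(\delta-2)}\le Cr_l^4 .
\end{equation}
The last inequality is the only use of the hypothesis $k(\delta-2)\ge4$. It follows that, for $j\le l$,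
\[
E_\mu\|\nabla F_j\|\,\|\nabla F_l\|\le Cr_j^{-2}r_l^{-2}r_l^4=C\,4^{-(l-j)} .
\]
For $j=l$ this is only a constant, as in the planar model. The geometric decay in $l-j$ replaces the disjointness of the annuli: the gradient at the coarse scale is smaller by the factor $r_l^2/r_j^2$, and \eqref{eq:NN} shows that the coarse counting variables cost only a constant once the fine ones are present. Therefore
\[
E_\mu\|\nabla F\|^2\le\frac1{M^2}\sum_{j,l=M+1}^{2M}C\,4^{-|j-l|}\le\frac CM .
\]
Also $0\le F\le1$ and $F_j\le\prod_i(N^i_j)^2$, so \eqref{eq:NN} with $j=l$ gives $E_\mu F^2\le E_\mu F\le Cr_M^4$. By Proposition~\ref{prop:max},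
\begin{equation}\label{eq:step3}
\mathbb P\bigl(\exists\,t\le T:F(u_t)\ge\tfrac12\bigr)\le4\,\mathbb E\sup_{t\le T}F(u_t)^2\le\frac CM .
\end{equation}

\subsection{Conclusion}

Suppose that $\Omega_1\cap\Omega_2$ occurs and that $u_t(y_i)=0$ for some $t\le T$ and $y_i\in J_i$, $i=1,\dots,k$. All functionals below are evaluated at $u_t$. Let $x_i=x_{4M}(y_i)$. By \eqref{eq:step1}, $A_{4M}(x_i)\le r_{2M}$, so the first factor of $U_{x_i}$ equals $1$. Since $U_{x_i}<1$, we get $\Sigma(x_i)<2K_1$. The terms of $\Sigma(x_i)$ are nonnegative because $u_t\ge0$, so $\bar A_j(x_i)>Kr_j$ for at most $2K_1M/K=M/(2k)$ values of $j$. Hence for at least $M/2$ values of $j\in(M,2M]$ we have $\bar A_j(x_i)\le Kr_j$ for all $i$ simultaneously. Fix such a $j$ and an index $i$, and let $x$ be a point of $r_j^2\mathbb Z$ nearest to $x_i$. Its distance to $J_i$ is at most $\frac12r_j^2+\frac12r_{4M}^2\le r_j^2$, so $x\in\Lambda^i_j$. The window of $A_j(x)$ lies within distance $r_j^2$ of $x_i$, so $A_j(x)\le\bar A_j(x_i)\le Kr_j$, again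 because $u_t\ge0$. Thus $F^i_j=1$ for all $i$, and $F_j=1$. It follows that $F(u_t)\ge\frac12$. By Step~1, \eqref{eq:step2} and \eqref{eq:step3}, the probability in \eqref{eq:target} is at most $C2^{-4M}+C2^{-2M}+C/M$ for all large $M$, hence zero. This proves Theorem~\ref{thm:main}(A).

\section{Existence of simultaneous zeros}\label{sec:B}

Let $k(\delta-2)<4$ and let $J_1,\dots,J_k$ be as in (B), with the notation of Section~\ref{sec:small}. Fix $j_0$ with $r_{j_0}^2\le\varepsilon_*$. In this section $r$ always denotes one of the numbers $r_j$, $j\ge j_0$, and constants do not depend on $r$.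

\subsection{Approximate densities at zero}

We need functions $h_r\ge0$ that vanish unless $v$ comes below $r$ in each $J_i$, have a mean independent of $r$, and satisfy \eqref{eq:finiteenergy} uniformly. The energy criterion requires no regularity of $h_r$, so point evaluations are allowed. For $x\in\bigcup_iJ_i$ let
\[
I_r(x)=(x-r^2,x+r^2),\qquad\mathcal G_{r,x}=\sigma\bigl(v(y):y\in[0,1]\setminus I_r(x)\bigr);
\]
if $x\in J_i$ then $I_r(x)\subset J_i'$. The first candidate for a building block is $r^{-\delta}\mathbf 1_{\{v(x)\le r\}}$, but its differences between the scales $r/2$ and $r$ have no reason to be centered given $\mathcal G_{r,x}$, and Lemma~\ref{lem:poincare} could not be applied. The second candidate is the conditional density of $v(x)$ at $0$ given $\mathcal G_{r,x}$, which is exactly consistent across scales but is positive even when $v$ is not small. We combine the two. For $\alpha,\beta\ge0$ let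
\[
\Psi_r(\alpha,\beta)=\frac{q_{r^2}(\alpha,0)\,q_{r^2}(0,\beta)}{q_{2r^2}(\alpha,\beta)},\qquad p_r(\alpha,\beta)=\int_0^r\frac{q_{r^2}(\alpha,w)\,q_{r^2}(w,\beta)}{q_{2r^2}(\alpha,\beta)}\,w^{\delta-1}dw>0 .
\]
By the Markov property and \eqref{eq:fdd}, $\mu(v(x)\le r\,|\,\mathcal G_{r,x})=p_r(v(x-r^2),v(x+r^2))$, and $\Psi_r$ is the value at $w=0$ of the conditional density of $v(x)$ with respect to $w^{\delta-1}dw$. Define
\[
\phi_{r,x}(v)=\frac{\Psi_r}{p_r}\bigl(v(x-r^2),v(x+r^2)\bigr)\,\mathbf 1_{\{v(x)\le r\}}\quad\text{if }v\ge0\text{ on }[0,1],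
\]
and $\phi_{r,x}(v)=0$ otherwise. This is a Borel function of $(x,v)$. It has the following properties.

\emph{Size.} For $w\le r$, \eqref{eq:q} gives $q_{r^2}(\alpha,w)\ge e^{-1/2}q_{r^2}(\alpha,0)$ and $q_{r^2}(w,\beta)\ge e^{-1/2}q_{r^2}(0,\beta)$. So $p_r\ge e^{-1}\delta^{-1}r^\delta\,\Psi_r$, and
\begin{equation}\label{eq:phibound}
0\le\phi_{r,x}\le e\,\delta\,r^{-\delta}\,\mathbf 1_{\{v(x)\le r\}} .
\end{equation}

\emph{Conditional mean.} By construction,
\begin{equation}\label{eq:condmean}
E_\mu[\phi_{r,x}\,|\,\mathcal G_{r,x}]=\Psi_r\bigl(v(x-r^2),v(x+r^2)\bigr).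
\end{equation}

\emph{Consistency across scales.} Let $r'=r/2$, $\alpha=v(x-r^2)$, $\beta=v(x+r^2)$. Given $\mathcal G_{r,x}$, the pair $(v(x-r'^2),v(x+r'^2))$ has density
\[
\frac{q_{r^2-r'^2}(\alpha,\alpha')\,q_{2r'^2}(\alpha',\beta')\,q_{r^2-r'^2}(\beta',\beta)}{q_{2r^2}(\alpha,\beta)}
\]
with respect to $(\alpha'\beta')^{\delta-1}d\alpha'd\beta'$. Multiplication by $\Psi_{r'}(\alpha',\beta')$ replaces the middle factor by $q_{r'^2}(\alpha',0)q_{r'^2}(0,\beta')$. The integrals in $\alpha'$ and $\beta'$ then separate, and the Chapman--Kolmogorov equation gives $q_{r^2}(\alpha,0)q_{r^2}(0,\beta)/q_{2r^2}(\alpha,\beta)=\Psi_r(\alpha,\beta)$. Since $\mathcal G_{r,x}\subset\mathcal G_{r/2,x}$, this and \eqref{eq:condmean} at both scales give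
\begin{equation}\label{eq:centered}
E_\mu[\phi_{r/2,x}-\phi_{r,x}\,|\,\mathcal G_{r,x}]=0 .
\end{equation}

Now let
\[
h^i_r=\int_{J_i}\phi_{r,x}\,dx,\qquad h_r=\prod_{i=1}^kh^i_r ,
\]
a bounded nonnegative Borel function on $C([0,1])$. To compute its mean, fix $x_i\in J_i$ and condition on $v$ outside $\bigcup_iI_r(x_i)$; these intervals have disjoint closures. By conditional independence, $E_\mu\prod_i\phi_{r,x_i}=E_\mu\prod_i\Psi_r(v(x_i-r^2),v(x_i+r^2))$. In the density \eqref{eq:fdd} of the $2k$ values $v(x_i\pm r^2)$, multiplication by $\prod_i\Psi_r$ replaces each factor $q_{2r^2}(\alpha_i,\beta_i)$ by $q_{r^2}(\alpha_i,0)q_{r^2}(0,\beta_i)$, and the Chapman--Kolmogorov equation integrates out all the variables. Hence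
\begin{equation}\label{eq:mass}
E_\mu h_r=\int_{J_1\times\dots\times J_k}\frac{q_{x_1}(a,0)\,q_{x_2-x_1}(0,0)\cdots q_{x_k-x_{k-1}}(0,0)\,q_{1-x_k}(0,a)}{q_1(a,a)}\,dx_1\cdots dx_k=:c_0 .
\end{equation}
The number $c_0$ does not depend on $r$. The integrand is positive and bounded by \eqref{eq:q}, so $c_0<\infty$, and $c_0>0$ because the $J_i$ are nondegenerate; this is the only use of that hypothesis.

\subsection{Uniform energy bound}

\begin{lemma}\label{lem:uniform}
For all $f\in\mathcal F$ and $r=r_j$, $j\ge j_0$,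
\[
\bigl|E_\mu[f(h_{r/2}-h_r)]\bigr|\le C\,r^{\,2-k(\delta-2)/2}\bigl(E_\mu\|\nabla f\|^2\bigr)^{1/2}.
\]
Consequently \eqref{eq:finiteenergy} holds for every $h=h_{r_j}$, $j\ge j_0$, with a constant $C_*$ independent of $j$.
\end{lemma}

\begin{proof}
Change the scale in one interval at a time:
\[
h_{r/2}-h_r=\sum_{i=1}^k\hat h^i\int_{J_i}\Delta_x\,dx,\qquad\Delta_x=\phi_{r/2,x}-\phi_{r,x},\qquad\hat h^i=\prod_{i'<i}h^{i'}_{r/2}\prod_{i'>i}h^{i'}_r .
\]
Fix $i$ and $x\in J_i$. On the set $\{v\ge0\}$, which has full measure, $\hat h^i$ is a function of the restriction of $v$ to $\bigcup_{i'\ne i}J'_{i'}$, and this set is disjoint from $J_i'\supset I_r(x)$. So $\hat h^i$ is almost surely equal to a $\mathcal G_{r,x}$-measurable variable. By \eqref{eq:centered}, $E_\mu[f\Delta_x\,|\,\mathcal G_{r,x}]$ is the conditional covariance of $f$ and $\Delta_x$, which is at most $\operatorname{Var}_\mu(f\,|\,\mathcal G_{r,x})^{1/2}E_\mu[\Delta_x^2\,|\,\mathcal G_{r,x}]^{1/2}$ in absolute value. Lemma~\ref{lem:poincare} with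 $|I_r(x)|=2r^2$, followed by the Cauchy--Schwarz inequality for $dx\otimes\mu$, gives
\begin{align*}
\Bigl|\int_{J_i}E_\mu[f\hat h^i\Delta_x]\,dx\Bigr|&\le\frac{2r^2}\pi\int_{J_i}E_\mu\Bigl[E_\mu\bigl[\|\mathbf 1_{I_r(x)}\nabla f\|^2\,\big|\,\mathcal G_{r,x}\bigr]^{1/2}E_\mu\bigl[(\hat h^i\Delta_x)^2\,\big|\,\mathcal G_{r,x}\bigr]^{1/2}\Bigr]dx\\
&\le\frac{2r^2}\pi\Bigl(\int_{J_i}E_\mu\|\mathbf 1_{I_r(x)}\nabla f\|^2\,dx\Bigr)^{1/2}\Bigl(\int_{J_i}E_\mu\bigl[(\hat h^i\Delta_x)^2\bigr]dx\Bigr)^{1/2}.
\end{align*}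
In the first integral, a point $y$ belongs to $I_r(x)$ only for $x$ in an interval of length $2r^2$, so by Fubini's theorem the integral is at most $2r^2E_\mu\|\nabla f\|^2$. This extra factor is the gain from letting the position of the zero range over an interval. For the second integral, \eqref{eq:phibound} at the scales $r$ and $r/2$ gives $|\Delta_x|\le Cr^{-\delta}\mathbf 1_{\{v(x)\le r\}}$ and $\hat h^i\le C\prod_{i'\ne i}r^{-\delta}L^{i'}_r$. By Lemma~\ref{lem:small} with $P=\{i\}$ and $\rho=\rho'=r$,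
\[
E_\mu\bigl[(\hat h^i\Delta_x)^2\bigr]\le Cr^{-2k\delta}\,r^{k\delta}\,r^{2(k-1)}=Cr^{-k(\delta-2)-2}.
\]
The total power of $r$ is $2+1-\frac12k(\delta-2)-1=2-\frac12k(\delta-2)$, which proves the first statement.

The exponent is positive exactly when $k(\delta-2)<4$, and this is the only use of the hypothesis. Then $C'=\sum_{j\ge j_0}Cr_j^{2-k(\delta-2)/2}$ is finite and, telescoping from the scale $r_{j_0}$,
\[
|E_\mu[fh_{r_j}]|\le\|h_{r_{j_0}}\|_{L^2(\mu)}(E_\mu f^2)^{1/2}+C'\bigl(E_\mu\|\nabla f\|^2\bigr)^{1/2},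
\]
so $C_*=\|h_{r_{j_0}}\|_{L^2(\mu)}+C'$ works.
\end{proof}

\subsection{Conclusion}

The process $u$ is stationary by Proposition~\ref{prop:galerkin} and has continuous paths in $C([0,1])$. By Lemma~\ref{lem:uniform}, Proposition~\ref{prop:energy}, \eqref{eq:mass} and Lemma~\ref{lem:second},
\[
\mathbb P\bigl(\exists\,t\in[0,T]:h_{r_j}(u_t)>0\bigr)\ge c_1:=\frac{c_0^2T}{4e^TC_*^2}>0\qquad\text{for all }j\ge j_0 .
\]
Let $m_t=\max_i\min_{J_i}u_t$, a continuous nonnegative function of $t$. If $h_{r_j}(u_t)>0$, then $h^i_{r_j}(u_t)>0$ for every $i$, so by \eqref{eq:phibound} each $J_i$ contains a point where $u_t\le r_j$; that is, $m_t\le r_j$. The events $\{\min_{t\in[0,T]}m_t\le r_j\}$ decrease in $j$ and have probability at least $c_1$, so $\mathbb P(\min_{t\in[0,T]}m_t=0)\ge c_1$. On this event there is $t\in[0,T]$ at which $u_t$ has a zero in each $J_i$. Almost surely $t\ne0$, because $\min u_0>0$ by \eqref{eq:gibbs}. This proves Theorem~\ref{thm:main}(B).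

\begin{thebibliography}{9}

\bibitem{ROP}
\emph{Random Obstacle Problems},
\texttt{https://www.lpsm.paris/dw/lib/exe/\allowbreak fetch.php?\allowbreak media=users:\allowbreak zambotti:\allowbreak stflourtalk.pdf}

\end{thebibliography}
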